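# Null sets that gain or lose any countable set of points under an isometry

Conventions: $D\,\Delta\,E=(D\setminus E)\cup(E\setminus D)$, "countable" includes finite and empty, and $1_E$ is the indicator function of $E$, usually read modulo $2$. With that reading $1_{D\Delta E}=1_D+1_E$.

## Countably many prescribed sets on the two-sphere

Take a countable set $D\subseteq S^2$. Is there a set $E\subseteq S^2$ and a rotation $\sigma$ such that rotating $E$ has exactly the effect of switching the membership of the points of $D$, that is, $\sigma(E)=E\,\Delta\,D$? Since $1_{\sigma(E)}(x)=1_E(\sigma^{-1}x)$, the requirement is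
$$1_E(x)=1_E(\sigma^{-1}x)+1_D(x)\pmod 2\qquad\text{for all }x. \tag{1}$$
So as we walk along an orbit of $\sigma$, membership in $E$ flips exactly when we step *into* a point of $D$.

For one point, $D=\{y\}$, let $\sigma$ have infinite order and let $y$ be off its axis. Then $E=\{\sigma^{-k}y:k\ge1\}$ works: $\sigma(E)=E\cup\{y\}$. (So does $\{\sigma^ky:k\ge0\}$, which loses $y$.) For $D=\{y,\sigma y\}$ we may take $E=\{y\}$, since $\sigma(E)=\{\sigma y\}=\{y\}\,\Delta\,\{y,\sigma y\}$. On the other hand, if $\sigma y=y$ and $D=\{y\}$, then (1) at $x=y$ reads $1_E(y)=1_E(y)+1$, which is impossible. Likewise, if $\sigma$ has finite order and an orbit contains an odd number of points of $D$, one trip around the orbit flips membership an odd number of times, again impossible. The only obstruction is a closed walk with an odd number of flips. This remains true for many sets and many rotations at once, as we now prove.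

For an index set $S$ let $F_S$ be the free group on the letters $s\in S$. If $\sigma=(\sigma_s)_{s\in S}$ is a family in a group acting on $X$ and $v$ is a word, $v(\sigma)$ is the result of substituting $\sigma_s$ for $s$. Words act from right to left, so the rightmost letter acts first.

**Proposition A.** Let a group act on a set $X$, let $(\sigma_s)_{s\in S}$ be elements of it and $(D_s)_{s\in S}$ subsets of $X$. Suppose that
$$\mathcal W(\sigma)\,y\ne y\quad\text{whenever } s\in S,\ y\in D_s,\ \mathcal W\text{ is a reduced word with rightmost letter }s^{-1}. \tag{2}$$
Let $N'$ be the set of all points $\mathcal W(\sigma)y$ with $s,y,\mathcal W$ as in (2). Then there is $E\subseteq N'$ with $\sigma_s(E)=E\,\Delta\,D_s$ for all $s\in S$.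

**Step 1: a graph that records the flips.** Let $O$ be an orbit of the group generated by the $\sigma_s$. Join $z$ to $\sigma_sz$ by an edge $(s,z)$, for all $z\in O$ and $s\in S$ (a multigraph, loops allowed). Call the edge $(s,z)$ *marked* if $\sigma_sz\in D_s$. A walk is a starting point together with a word, whose letters are applied one at a time from right to left: a step with letter $s$ goes from $z$ to $\sigma_sz$ along $(s,z)$, and a step with letter $s^{-1}$ goes from $x$ to $\sigma_s^{-1}x$ along $(s,\sigma_s^{-1}x)$ in the opposite direction. A step followed by the inverse letter (a backtrack) traverses the same edge twice.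

**Step 2: closed walks have even parity.** We claim that every closed walk makes an even number of traversals of marked edges. Otherwise take a shortest closed walk with an odd number. Deleting a backtrack preserves parity, and so does rotating a closed walk, so by minimality its word is cyclically reduced. It traverses some marked edge $(s,z)$. Put $y=\sigma_sz\in D_s$. After rotating, and reversing the walk if the edge is traversed from $z$ to $y$, the first step is $y\to\sigma_s^{-1}y$. The word is still reduced, its rightmost letter is $s^{-1}$, and it maps $y$ to $y$. This contradicts (2).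

**Step 3: definition of $E$ and its invariance.** By Step 2, for $x,x'\in O$ the parity $c(x,x')\in\mathbf Z/2$ of the number of marked traversals on a walk from $x$ to $x'$ does not depend on the walk, and $c(x,x'')=c(x,x')+c(x',x'')$. Choose in each orbit $O$ a base point $\beta_O$ (Axiom of Choice), with $\beta_O\notin N'$ whenever $O\not\subseteq N'$. Put
$$E=\bigcup_O\{x\in O:c(\beta_O,x)=1\}.$$
For $x\in O$ we have $1_E(x)=c(\beta_O,\sigma_s^{-1}x)+c(\sigma_s^{-1}x,x)$. The first term is $1_{\sigma_s(E)}(x)$. The second is $1$ exactly when the edge $(s,\sigma_s^{-1}x)$ is marked, i.e. when $x\in D_s$. So $1_{\sigma_s(E)}=1_E+1_{D_s}$ modulo $2$, which is $\sigma_s(E)=E\,\Delta\,D_s$.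

**Step 4: location of $E$.** We show $E\subseteq N'$. On orbits $O\subseteq N'$ there is nothing to prove. Otherwise $\beta=\beta_O\notin N'$. Let $x\in E\cap O$ and take a shortest walk from $\beta$ to $x$. Its word is reduced, and since $c(\beta,x)=1$ it traverses some marked edge $(s,z)$. Put $y=\sigma_sz\in D_s$. If the edge is traversed from $z$ to $y$, reverse the part of the walk from $\beta$ to $y$: it starts at $y$ with the letter $s^{-1}$, is reduced, and ends at $\beta$, so $\beta\in N'$, a contradiction. So the edge is traversed from $y$ to $\sigma_s^{-1}y$, and the walk from $y$ onward shows $x=\mathcal W(\sigma)y$ with $\mathcal W$ reduced with rightmost letter $s^{-1}$. Hence $x\in N'$. $\square$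

Now the special case. We use three textbook facts. *Identity theorem:* a real-analytic function on a connected real-analytic manifold that is not identically $0$ has a closed, nowhere dense zero set of measure zero; so a nonconstant one is nonconstant on every nonempty open set. *Baire's theorem:* in a nonempty complete metric space, a countable union of nowhere dense sets has dense complement. *Hausdorff's theorem:* $SO(3)$ contains a free group of rank $2$, hence of every finite rank $m\ge1$.

**Proposition B.** Let $D_1,D_2,\dots$ be countable subsets of $S^2$. There are rotations $\sigma_1,\sigma_2,\dots$ that freely generate a free group, and a *countable* set $E\subseteq S^2$, with $\sigma_j(E)=E\,\Delta\,D_j$ for all $j$.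

*Proof.* Let $Y$ be a nonempty countable set containing all $D_j$. For $1\ne v\in F_m$ and $y\in Y$, the set $\{x\in SO(3)^m:v(x)y=y\}$ is the zero set of the analytic function $|v(x)y-y|^2$. It is not all of $SO(3)^m$: if $v(x)y=y$ for all $x$, replace $x$ by $h^{-1}xh$ (each coordinate conjugated). Since $v(h^{-1}xh)=h^{-1}v(x)h$, this gives $v(x)hy=hy$ for all $x$ and all $h\in SO(3)$; as $SO(3)$ is transitive on $S^2$, $v(x)=1$ for all $x$, contradicting Hausdorff's theorem. So the set is closed and nowhere dense, and so is its product with the remaining factors of $SO(3)^{\omega}$. There are countably many pairs $(v,y)$. By Baire there is a sequence $(\sigma_j)$ with $v(\sigma)y\ne y$ for all $v\ne1$ and $y\in Y$. In particular $v(\sigma)\neq 1$, so the $\sigma_j$ are free generators, and (2) holds. Now $N'$ is countable, as there are countably many words and points, and Proposition A gives $E\subseteq N'$. $\square$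

So for countably many prescribed sets, $E$ is as small as one could wish. What if *every* countable $D\subseteq S^2$ must be served by one $E$? And what if $S^2$ is replaced by a space whose isometries have large stabilizers?

## All countable sets at once, in four families of spaces

**Definition.** An action of a group $G$ on $X$ is *locally commutative* if for every $x\in X$ the stabilizer $\{\sigma\in G:\sigma(x)=x\}$ is commutative.

For example, $SO(3)$ acts locally commutatively on $S^2$, since the stabilizer of a point is the circle of rotations about one axis. On $\mathbf R^3$ it does not, since all of $SO(3)$ fixes $0$. On the set of lines through $0$ it does not either: the stabilizer of a line contains the rotations about it and the half-turns about perpendicular axes, and these do not all commute.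

**Spaces.** $\mathbf R^n$ is Euclidean space, $S^n$ the unit sphere in $\mathbf R^{n+1}$, $H^n$ hyperbolic space, and $L^n$ elliptic space, i.e. $S^n$ with antipodal points identified. For $X=S^n,H^n,\mathbf R^n$ let $G(X)$ be the group of orientation-preserving isometries; for $L^n$ we use the full isometry group $\mathrm{Isom}(L^n)$. Each space carries its Riemannian volume measure $\mu$ (on $L^n$, the measure induced from $S^n$), and "measurable" refers to its completion. The *listed spaces* are $S^n,H^n,L^n$ with $n\ge2$ and $\mathbf R^n$ with $n\ge3$.

The question comes from "§7. Geometrical Consequences" (https://selfranga-prod11.ethz.ch/cntmng?pid=ens-001%3A1984%3A30%3A%3A81). There, Theorem 4(a), due to Mycielski and using the Axiom of Choice, says: if a free group $G$ of rank $\kappa\ge2$ acts locally commutatively on $X$ and $\kappa^\lambda=\kappa=|X|$, then there is $E\subseteq X$ such that for every $D\subseteq X$ with $|D|\le\lambda$ some $\sigma\in G$ has $\sigma(E)=E\,\Delta\,D$. On each listed space there is such a group of isometries of rank $2^{\aleph_0}$, so with $\kappa=2^{\aleph_0}$ and $\lambda=\aleph_0$ one $E$ serves all countable $D$. Must such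 an $E$ be nonmeasurable? The answer is no, on every listed space.

**Theorem 1.** Let $X$ be one of the listed spaces. There are a Borel null set $N\subseteq X$, a free group $G$ of rank $2^{\aleph_0}$ acting locally commutatively on $X$ ($G\le G(X)$, respectively $G\le\mathrm{Isom}(L^n)$), and a set $E\subseteq N$ such that for every countable $D\subseteq X$ some $\sigma\in G$ has $\sigma(E)=E\,\Delta\,D$.

Being a subset of a null set, $E$ is measurable. One can also say which measures occur. Let us call $(G,E)$ an *admissible pair* on $X$ if $G$ is a free group of rank $2^{\aleph_0}$ acting locally commutatively on $X$ ($G\le G(X)$, respectively $G\le \mathrm{Isom}(L^n)$), $E$ is measurable, and for every countable $D\subseteq X$ some $\sigma\in G$ has $\sigma(E)=E\,\Delta\,D$.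

**Theorem 2.** Let $(G,E)$ be an admissible pair on $X$.

* (a) If $X\in\{S^2,S^3,L^2,L^3,H^2,\mathbf R^3\}$, then $\mu(E)=0$ or $\mu(X\setminus E)=0$; both cases occur.
* (b) If $X=S^n$ or $L^n$ with $n\ge4$, then for every $c\in[0,\mu(X)]$ there is such a pair with $\mu(E)=c$.
* (c) If $X=H^n$ $(n\ge3)$ or $\mathbf R^n$ $(n\ge4)$, the possible values of $(\mu(E),\mu(X\setminus E))$ are exactly $(0,\infty),(\infty,0),(\infty,\infty)$.

## Where Baire's theorem runs out

Let $X^\omega$ be the set of sequences $s=(s(0),s(1),\dots)$ in $X$, and $\mathrm{ran}\,s$ the set of terms of $s$. Every nonempty countable $D$ is $\mathrm{ran}\,s$ for some $s$, and for $D=\emptyset$ we may use $\sigma=1$. So we apply Proposition A with $S=X^\omega$ and $D_s=\mathrm{ran}\,s$. What we need is a null set $N$ and isometries $\sigma_s$ $(s\in X^\omega)$ such that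
$$\mathcal W(\sigma)y\in N\ \text{ and }\ \mathcal W(\sigma)y\ne y\ \text{ whenever } y\in\mathrm{ran}\,s,\ \mathcal W\text{ reduced with rightmost letter }s^{-1}, \tag{3}$$
and such that the $\sigma_s$ freely generate a locally commutative group. The set $N'$ is no longer countable, so we cannot get nullness for free.

A sensible attempt on $S^2$: let $N$ be null but comeager (a countable intersection of dense open sets). For fixed $y$, the set of $g$ with $g^{-1}y\in N$ is comeager in $SO(3)$, since $g\mapsto g^{-1}y$ is an open map. So well-order $X^\omega$ and choose the $\sigma_s$ one after another, each in the intersection of the comeager sets dictated by the earlier choices. As long as only countably many generators have been chosen, Baire's theorem applies to this intersection. Once uncountably many $\sigma_t$ have been chosen, the words $t\,s^{-1}$ alone demand $\sigma_s^{-1}y\in\sigma_t^{-1}N$ for uncountably many $t$. Each $\sigma_t^{-1}N$ is comeager, but Baire's theorem says nothing about uncountable intersections, and they can be empty: $\bigcap_{h\in SO(3)}hN$ is a rotation-invariant proper subset of $S^2$, hence empty. This is where the method stops.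

The way past it is to construct all $\sigma_s$ *simultaneously*, as limits of approximations that at every stage take only finitely many values. Three observations make this possible.

First, let $N=\bigcap_kU_k$ with $U_1\supseteq U_2\supseteq\cdots$ open. To know that a point lies in $N$ it is enough that it lies in $U_k$ for infinitely many $k$, and each such membership is an open condition, which survives small later changes.

Second, label the $s$ by distinct branches of the binary tree and let stage $k$ move only those approximations whose branch passes through the $k$-th node. For any finitely many distinct $s,s_2,\dots,s_m$ there are infinitely many stages at which $s$ moves and $s_2,\dots,s_m$ rest. At such a stage a word in these letters is a word in one variable with fixed coefficients.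

Third, uncountably many points $y$ must be handled at one stage. Compactness reduces this to finitely many cases.

All approximations will be taken from one fixed countable dense set $Q$ of isometries, chosen so that words in it behave well. We begin with $Q$.

## Independent families

**Definition.** Let a group $\Gamma$ act on $X$. A family $(g_i)_{i\in I}$ in $\Gamma$, $|I|\ge2$, is *independent* if for all noncommuting $v,w\in F_I$ the elements $v(g),w(g)$ have no common fixed point in $X$.

Free generators of a free group of rotations are independent for the action on $S^2$: if $v(g),w(g)$ fix a common point, they are rotations about one axis, hence commute, hence $v,w$ commute. No family in $SO(3)$ is independent for the action on $\mathbf R^3$, because all elements fix $0$.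

**Lemma 1.** If $I$ is infinite and $(g_i)_{i\in I}$ is independent, then the $g_i$ freely generate a free group, which acts faithfully and locally commutatively on $X$.

*Proof.* Let $1\ne v\in F_I$ be reduced and let $t$ be a letter not in $v$. The words $v\,tvt^{-1}$ and $tvt^{-1}v$ are reduced and begin with different letters, so $v$ and $tvt^{-1}$ do not commute. If $v(g)$ acted trivially on $X$, so would $(tvt^{-1})(g)$, and they would have common fixed points, contrary to independence. So $v(g)$ acts nontrivially, which gives freeness and faithfulness. If $v(g)$ and $w(g)$ fix a common point, then $v,w$ commute, hence so do $v(g),w(g)$. $\square$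

We recall that free groups are torsion-free, that the centralizer of a nontrivial element of a free group is cyclic, that abelian subgroups of free groups are cyclic, and that subgroups of free groups are free (Nielsen–Schreier).

**Lemma 2.** If $v,w$ are elements of a free group and $v^2,w^2$ commute, then $v,w$ commute.

*Proof.* We may assume $v,w\ne1$, so $v^2,w^2\ne1$. The centralizer of $v^2$ is cyclic and contains $v$ and $w^2$, so $v$ commutes with $w^2$. The centralizer of $w^2$ is cyclic and contains $v$ and $w$. $\square$

**Lemma 3.** A proper closed subgroup $S$ of $SU(2)$ or $SO(3)$ is finite or has a commutative subgroup of index at most $2$. So in the infinite case the squares of any two elements of $S$ commute.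

*Proof.* The Lie algebra of both groups is $(\mathbf R^3,\times)$. It has no $2$-dimensional subalgebra, since for independent $a,b$ the vector $a\times b\ne0$ is orthogonal to the plane they span. The Lie algebra of $S$ is not $3$-dimensional, as $SU(2)$ and $SO(3)$ are connected and $S$ is proper. If it is $0$, then $S$ is discrete and compact, so finite. If it is a line $\mathbf Rp$, the identity component of $S$ is $T=\exp(\mathbf Rp)$, and every $g\in S$ normalizes $T$, so $\mathrm{Ad}(g)p=\pm p$ ($\mathrm{Ad}$ acts by rotations). The elements with sign $+$ form a subgroup of index at most $2$ that centralizes $p$. In $SO(3)$ these are rotations about the axis $p$; in the unit quaternions $SU(2)$, with $p$ an imaginary quaternion, they lie in $\mathbf R+\mathbf Rp$. In both cases they commute, and they contain all squares of elements of $S$. $\square$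

Hausdorff's theorem concerns $SO(3)$; by Sanov's theorem $SL(2,\mathbf R)$ also contains a free group of rank $2$. Free groups lift through the surjection $SU(2)\to SO(3)$, and a free subgroup of $SL(2,\mathbf R)$, being torsion-free, meets $\{\pm1\}$ trivially and so embeds in $PSL(2,\mathbf R)\cong SO_0(2,1)$. Hence each $\Lambda\in\{SO(3),SU(2),SO_0(2,1)\}$ contains free groups of every finite rank $m\ge 1$, and
$$\text{for } 1\ne v\in F_m,\ \text{the analytic function } \|v(x)-1\|^2\text{ on }\Lambda^m\text{ is not identically }0. \tag{4}$$

**Lemma 4.** For each listed $X$ there are a connected closed matrix group $\Gamma$ of positive dimension, acting real-analytically on $X$ by isometries, and a dense sequence $(q_i)_{i\ge1}$ in $\Gamma$ that is independent for the action on $X$.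

*Proof.* **Step 1: reduction to analytic zero sets.** For noncommuting $v,w\in F_m$ let $B_{v,w}$ be the set of $x\in\Gamma^m$ such that $v(x),w(x)$ have a common fixed point in $X$. It suffices to show:
$$B_{v,w}\text{ lies in a countable union of zero sets of analytic functions on }\Gamma^m,\text{ none identically }0. \tag{5}$$
Indeed, $\Gamma^m$ is connected, so each such zero set is closed and nowhere dense, and so is its product with the remaining factors in the completely metrizable space $\Gamma^\omega$. There are countably many pairs $v,w$. The dense sequences form a comeager set too: for each of countably many basic open sets $O\subseteq\Gamma$, the set of sequences with some term in $O$ is open and dense. By Baire's theorem a dense independent sequence exists.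

**Step 2: $S^n$ and $L^n$, $n\ge2$.** Let $\Gamma=SU(2)$. The following orthogonal representations have no nonzero fixed vector: $V_3=\mathbf R^3$, through $SO(3)$; $V_4=$ the quaternions under left multiplication by unit quaternions ($ux=x\ne0$ forces $u=1$); and $V_5=$ the traceless symmetric real $3\times3$ matrices with $SO(3)$ acting by conjugation. For $V_5$: a symmetric matrix commuting with $SO(3)$ has an $SO(3)$-invariant eigenspace, which is all of $\mathbf R^3$, so the matrix is scalar, and being traceless it is $0$. Every integer $n+1\ge3$ is of the form $3a$, $3a+4$ or $3a+5$ with $a\ge0$. So $V=V_3^a$, $V_3^a\oplus V_4$ or $V_3^a\oplus V_5$ has dimension $n+1$ and no nonzero fixed vector, and $\Gamma$ acts on $S^n=S(V)$ and on $L^n$ through $SO(n+1)$.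

Let $S\le SU(2)$ be the stabilizer of a line in $V$. It is closed, and it is proper: otherwise the connected group $SU(2)$ would act on the line by $\pm1$, hence trivially. If $v(x),w(x)$ fix a common point of $S^n$ or $L^n$, they lie in such an $S$. By Lemma 3, either $v(x)^j=1$ for some $j\ge1$, or $v(x)^2,w(x)^2$ commute. So
$$B_{v,w}\subseteq\bigcup_{j\ge1}\{x:v^j(x)=1\}\ \cup\ \{x:[v^2,w^2](x)=1\}.$$
Here $v\ne 1$ (as $v,w$ do not commute), so $v^j\ne1$, and $[v^2,w^2]\ne1$ by Lemma 2. Now (5) follows from (4).

**Step 3: $H^n$, $n\ge2$.** Let $H^n=\{x:-x_0^2+x_1^2+\dots+x_n^2=-1,\ x_0>0\}$ and let $\Gamma=SO_0(2,1)$ act on $(x_0,x_1,x_2)$ and trivially on $x_3,\dots,x_n$. If $g$ fixes $x\in H^n$, then $g$ fixes $(x_0,x_1,x_2)$, and $x_0^2-x_1^2-x_2^2=1+x_3^2+\dots+x_n^2\ge1$. The stabilizer of such a timelike vector in $SO_0(2,1)$ is conjugate to $SO(2)$, because $SO_0(2,1)$ is transitive on $H^2$; hence it is commutative. So $B_{v,w}\subseteq\{[v,w](x)=1\}$, and (4) applies.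

**Step 4: $\mathbf R^n$, $n\ge3$.** Let $\Gamma=SO(3)\ltimes\mathbf R^3$ act on the first three coordinates and trivially on the others (as a matrix group, use $4\times4$ affine matrices). Stabilizers are now large, but we show that $v(x)$ generically has no fixed point at all. For $x=((A_i,a_i))_{i\le m}$ and $u\in F_m$ let $u(x)$ be $y\mapsto A_uy+b_u$. Write $[b]y=b\times y$, and put $\psi_v(x)=\mathrm{tr}([b_v]A_v)$, an analytic function on $\Gamma^m$.

*If $v(x)$ has a fixed point, then $\psi_v(x)=0$.* We have $b_v=(1-A_v)y$ for some $y$. Write $A_v=\cos\theta\,I+\sin\theta\,[e]+(1-\cos\theta)ee^T$ with $|e|=1$. Since $A_v^Te=e$, $b_v\cdot e=0$. Now $\mathrm{tr}[b_v]=0$, $\mathrm{tr}([b_v]ee^T)=e^T(b_v\times e)=0$, and $[b][e]=eb^T-(b\cdot e)I$ has trace $-2\,b\cdot e$. So $\psi_v(x)=-2\sin\theta\;b_v\cdot e=0$.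

*If $v\ne1$, then $\psi_v$ is not identically $0$.* The point is that $\psi_v$ is a directional derivative of a trace. Put $A_i(s)=\exp(s[a_i])A_i$ and define $c_u$ by $\frac{d}{ds}\big|_{0}u(A(s))=[c_u]A_u$. As $A[c]A^{-1}=[Ac]$ for $A\in SO(3)$, the product rule gives $c_{uu'}=c_u+A_uc_{u'}$. Composing maps gives the same rule $b_{uu'}=b_u+A_ub_{u'}$. Both rules force the value $0$ at $u=1$ and determine the values at inverses, and $c_u=a_i=b_u$ if $u$ is the $i$-th generator. Hence $c_u=b_u$ for all $u$, and $\psi_v(x)=\mathrm{tr}([c_v]A_v)=\frac{d}{ds}\big|_0\mathrm{tr}\,v(A(s))$. If $\psi_v\equiv0$, then, since the $a_i$ are arbitrary, the function $A\mapsto\mathrm{tr}\,v(A)$ on the connected manifold $SO(3)^m$ has zero differential. So it is constantly $3$, its value at the identity. A rotation with trace $3$ is the identity, so $v(A)=1$ for all $A$, contradicting (4).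

Hence $B_{v,w}\subseteq\{\psi_v=0\}$ with $\psi_v\not\equiv0$, since $v\ne1$. This is (5). $\square$

From now on $X$, $\Gamma$ and $Q=\{q_1,q_2,\dots\}$ are fixed. By Lemma 1 the $q_i$ are distinct free generators, so reduced words with letters in $Q$ make sense. Since $\Gamma$ has no isolated points, $Q$ minus a finite set is still dense. The elements of $\Gamma$ preserve orientation on $S^n,H^n,\mathbf R^n$, as $\Gamma$ is connected. The metric $d(g,h)=\|g-h\|+\|g^{-1}-h^{-1}\|$ on $\Gamma$ is complete: if $(g_j)$ is $d$-Cauchy, then $g_j\to g$ and $g_j^{-1}\to g'$ as matrices with $gg'=1$, so $g$ is invertible, and $g\in\Gamma$ because $\Gamma$ is closed.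

## A null set that generic words fall into

We build $N$ so that it is null, yet every $U_k$ is met by each nonconstant word map. Let $f_1,\dots,f_p:X\to\mathbf R$ be nonconstant real-analytic functions that together separate points: the ambient coordinates for $S^n,H^n,\mathbf R^n$, and the functions $x_ix_j$ for $L^n$ (the matrix $xx^T$ determines $\pm x$). Let $V_1\supseteq V_2\supseteq\cdots$ be open dense subsets of $\mathbf R$ with Lebesgue null intersection, for example $V_k=\bigcup_{j\ge1}(r_j-2^{-j-k},r_j+2^{-j-k})$ with $(r_j)$ an enumeration of the rationals. Put
$$U_k=\bigcup_{i\le p}f_i^{-1}(V_k),\qquad N=\bigcap_kU_k. \tag{6}$$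
The $U_k$ are open and decreasing, so *a point that lies in $U_k$ for infinitely many $k$ lies in $N$*.

**Lemma 5.** $N$ is a Borel null set.

*Proof.* If $x\in N$, then by the pigeonhole principle some $i$ has $f_i(x)\in V_k$ for infinitely many $k$, hence for all $k$. So $N=\bigcup_if_i^{-1}(\bigcap_kV_k)$. The critical set of $f_i$ is null: in local charts it is the zero set of the analytic function $|\nabla f_i|^2$, and if this vanished on a nonempty open set, $f_i$ would be constant there and so on the connected manifold $X$. Off the critical set $f_i$ is a submersion, locally a coordinate projection, so by Fubini the preimage of a null set is null. $\square$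

**Lemma 6.** Let $Q'\subset Q$ be finite and let $W$ be a reduced word in the letters $Q'\cup\{\mathsf x\}$, with $\mathsf x$ a variable, whose rightmost letter is $\mathsf x^{-1}$. For all $y\in X$ and $k\ge1$ the set $\{g\in\Gamma:W(g)y\in U_k,\ W(g)y\ne y\}$ is open and dense in $\Gamma$.

*Proof.* **Step 1: $g\mapsto W(g)y$ is not constant.** The conjugation trick of Proposition B is not available, since $W$ has fixed coefficients and $\Gamma$ need not be transitive; we use independence instead. Suppose the map is constant. Choose distinct $h,h',h''\in Q\setminus Q'$. Then $a=W(h')^{-1}W(h)$ and $b=W(h'')^{-1}W(h)$ fix $y$. Write $W=cW_1$ with $c$ a (possibly empty) word in $Q'$ and $W_1$ beginning with $\mathsf x^{\pm1}$; it ends with $\mathsf x^{-1}$. In the free group on $Q$, the word $a=W_1(h')^{-1}W_1(h)$ is reduced as written, because at the junction the letters $h'^{\mp1}$ and $h^{\pm1}$ are powers of different generators. It begins with $h'$ and ends with $h^{-1}$. Likewise $b$ is reduced, begins with $h''$ and ends with $h^{-1}$. So $ab$ and $ba$ are reduced as written and begin with $h'$ and $h''$ respectively. Hence $ab\ne ba$, although $a$ and $b$ both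 fix $y$. This contradicts the independence of $Q$.

**Step 2: density.** By Step 1, and since the $f_i$ separate points, some $F(g)=f_i(W(g)y)$ is a nonconstant analytic function on $\Gamma$. On every nonempty connected open set it is nonconstant, so its image contains an interval and meets $V_k$. Thus $\{F\in V_k\}$ is open and dense, and so is $\{F\ne f_i(y)\}$. Their intersection is dense and lies in the set of the lemma, which is open by continuity. $\square$

## Growing continuum many generators along a binary tree

Let $u_1,u_2,\dots$ enumerate all finite $0$–$1$ sequences (the nodes of the tree). Both $X^\omega$ and $2^\omega$ have size $2^{\aleph_0}$; fix an injection $b:X^\omega\to2^\omega$, and write $u\subset b(s)$ if $u$ is an initial segment of $b(s)$. Let $K_1\subseteq K_2\subseteq\cdots$ be compact sets with union $X$. For a finite $F\subset Q$, a *$\delta$-perturbation* of $F$ is a map $\tau:F\to\Gamma$ with $d(\tau(p),p)\le\delta$ for all $p\in F$. For a word $v$ in letters $F$, $v(\tau)$ is the result of replacing each letter $p$ by $\tau(p)$, and for a word $W$ in letters $F\cup\{\mathsf x\}$, $W(x',\tau)$ is obtained by also replacing $\mathsf x$ by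 $x'$.

**Lemma 7.** There are finite sets $F_0\subseteq F_1\subseteq\cdots\subset Q$, numbers $\delta_0=1$ and $0<\delta_k\le\delta_{k-1}/2$, and elements $g_k(s)\in F_k$ for $s\in X^\omega$, such that for all $k\ge1$:

* (T1) if $u_k\not\subset b(s)$, then $g_k(s)=g_{k-1}(s)$;
* (T2) if $u_k\subset b(s)$, then $g_k(s)\in F_k\setminus F_{k-1}$ and $d(g_k(s),g_{k-1}(s))<\delta_{k-1}/4$;
* (T3) the closed $\delta_k$-balls around the elements of $F_k$ are pairwise disjoint; and if $v,w$ are noncommuting words of length $\le k$ in the free group on letters $F_k$, and $\tau$ is a $\delta_k$-perturbation of $F_k$, then $v(\tau),w(\tau)$ have no common fixed point in $K_k$;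
* (T4) if $u_k\subset b(s)$, $W$ is a reduced word of length $\le k$ in letters $F_{k-1}\cup\{\mathsf x\}$ with rightmost letter $\mathsf x^{-1}$, $i<k$ and $s(i)\in K_k$, then for all $x'\in\Gamma$ with $d(x',g_k(s))\le\delta_k$ and all $\delta_k$-perturbations $\tau$ of $F_{k-1}$,
$$W(x',\tau)\,s(i)\in U_k\quad\text{and}\quad W(x',\tau)\,s(i)\ne s(i).$$

*Proof.* Put $F_0=\{q_1\}$ and $g_0(s)=q_1$ for all $s$. Suppose stage $k-1$ is done.

**Step 1: a new approximation for one list of points.** Let $g\in F_{k-1}$, $I\subseteq\{0,\dots,k-1\}$ and $\vec y=(y_i)_{i\in I}\in K_k^I$. There are finitely many words $W$ as in (T4). By Lemma 6 with $Q'=F_{k-1}$, the set of $h$ with $W(h)y_i\in U_k\setminus\{y_i\}$ for all these $W$ and all $i\in I$ is open and dense. Since $Q\setminus F_{k-1}$ is dense, this set contains some $h\in Q\setminus F_{k-1}$ with $d(h,g)<\delta_{k-1}/4$. (If $I=\emptyset$ there is no condition on words, and we still pick such an $h$.)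

**Step 2: the same $h$ works nearby, with a tolerance.** Membership in the open set $U_k$ and being different from $y_i$ are open conditions. So there are $\eta>0$ and a neighborhood $O$ of $\vec y$ such that $W(x',\tau)y_i'\in U_k\setminus\{y'_i\}$ for all these $W$ and $i$, whenever $d(x',h)\le\eta$, $\tau$ is an $\eta$-perturbation of $F_{k-1}$, and $\vec y\,'\in O$.

**Step 3: finitely many $h$ serve all lists of points.** By compactness finitely many such $O$ cover $K_k^I$. Do this for each of the finitely many pairs $(g,I)$. Let $F_k$ be $F_{k-1}$ together with the finitely many $h$ that occur, and let $\delta_k$ be at most all the corresponding $\eta$ and at most $\delta_{k-1}/2$. If $u_k\subset b(s)$, let $g_k(s)$ be the $h$ that belongs to $g=g_{k-1}(s)$, $I=\{i<k:s(i)\in K_k\}$ and the first of the chosen sets $O$ containing $(s(i))_{i\in I}$. If $u_k\not\subset b(s)$, put $g_k(s)=g_{k-1}(s)$. Then (T1), (T2), (T4) hold, and they persist if $\delta_k$ is decreased.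

**Step 4: shrinking $\delta_k$ for (T3).** The first part of (T3) holds for small $\delta_k$, as $F_k$ is finite. For the second, consider one of the finitely many pairs $v,w$. As $F_k\subset Q$ and $Q$ is independent, the closed set $\{(\tau,y)\in\Gamma^{F_k}\times K_k:v(\tau)y=y=w(\tau)y\}$ contains no point whose first coordinate is the identical replacement $p\mapsto p$. Since $K_k$ is compact, it contains no point whose first coordinate lies in some neighborhood of that replacement. $\square$

By (T1), (T2) and completeness of $d$, the limit $\sigma_s=\lim_kg_k(s)$ exists, and
$$d(\sigma_s,g_k(s))\le\sum_{j>k}\frac{\delta_{j-1}}4\le\frac{2\delta_k}{4}\le\delta_k\qquad(k\ge 0). \tag{7}$$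
So the true generator always stays within the tolerance granted at stage $k$.

**Lemma 8.** (A) If $s_1,\dots,s_m$ are distinct, then $g_k(s_1),\dots,g_k(s_m)$ are distinct for all large $k$. (B) The family $(\sigma_s)_{s\in X^\omega}$ is independent. (C) If $\mathcal W$ is a reduced word in the letters $X^\omega$ with rightmost letter $s^{-1}$, and $y\in\mathrm{ran}\,s$, then $\mathcal W(\sigma)y\in N$ and $\mathcal W(\sigma)y\ne y$.

*Proof.* **Step 1: (A).** Let $s\ne t$. As $b(s)\ne b(t)$, there is $k\geq 1$ with $u_k\subset b(s)$ and $u_k\not\subset b(t)$. Then $g_k(s)\notin F_{k-1}$ while $g_k(t)=g_{k-1}(t)\in F_{k-1}$. So these are different elements of $F_k$, and by (T3) and (7) $\sigma_s$ and $\sigma_t$ lie in disjoint balls. Hence $\sigma_s\ne\sigma_t$, and approximations converging to different limits are eventually different. Apply this to all pairs among $s_1,\dots,s_m$.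

**Step 2: (B).** Let $v,w$ be noncommuting words in letters $s_1,\dots,s_m$, and let $y\in X$. Take $k$ large enough for (A), at least the lengths of $v$ and $w$, and with $y\in K_k$. Replacing $s_i$ by the distinct letters $g_k(s_i)$ turns $v,w$ into noncommuting words of length $\le k$ in letters $F_k$. By (7), sending $g_k(s_i)$ to $\sigma_{s_i}$ and the other letters of $F_k$ to themselves is a $\delta_k$-perturbation. By (T3), $v(\sigma),w(\sigma)$ do not both fix $y$.

**Step 3: (C).** Let $s_2,\dots,s_m$ be the letters of $\mathcal W$ other than $s$, and $y=s(i)$. All sufficiently long initial segments $u$ of $b(s)$ satisfy $u\not\subset b(s_j)$ for $j\ge2$. So there are infinitely many $k$ with $u_k\subset b(s)$ and $u_k\not\subset b(s_j)$ for all $j\ge2$. Let $k$ be such, and so large that $k\ge|\mathcal W|$, $k>i$, $y\in K_k$, and $g_{k-1}(s_2),\dots,g_{k-1}(s_m)$ are distinct. These are elements of $F_{k-1}$, and by (T1) they equal $g_k(s_2),\dots,g_k(s_m)$. So (7) gives $d(\sigma_{s_j},g_{k-1}(s_j))\le\delta_k$: the resting letters already have the finer tolerance. Replace in $\mathcal W$ the letter $s$ by $\mathsf x$ and $s_j$ by $g_{k-1}(s_j)$. The result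 is a reduced word of length $\le k$ in letters $F_{k-1}\cup\{\mathsf x\}$ with rightmost letter $\mathsf x^{-1}$. Apply (T4) with $x'=\sigma_s$, with $\tau(g_{k-1}(s_j))=\sigma_{s_j}$, and with $\tau(p)=p$ for the other $p\in F_{k-1}$. It gives $\mathcal W(\sigma)y\in U_k$ and $\mathcal W(\sigma)y\ne y$. Since this holds for infinitely many $k$, $\mathcal W(\sigma)y\in N$. $\square$

**Proof of Theorem 1.** By Lemma 8(B) and Lemma 1, $G=\langle\sigma_s:s\in X^\omega\rangle$ is free with basis $(\sigma_s)$, of rank $2^{\aleph_0}$, and acts faithfully and locally commutatively on $X$. So $G$ is a group of isometries of $X$, orientation-preserving for $X=S^n,H^n,\mathbf R^n$. Lemma 8(C) is the statement (3). Hence Proposition A applies with $S=X^\omega$ and $D_s=\mathrm{ran}\,s$, and its set $N'$ is contained in $N$. It yields $E\subseteq N'\subseteq N$ with $\sigma_s(E)=E\,\Delta\,\mathrm{ran}\,s$ for all $s$. Every nonempty countable $D$ is some $\mathrm{ran}\,s$, and $\sigma=1$ serves $D=\emptyset$. By Lemma 5, $N$ is a Borel null set. $\blacksquare$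

## Realizing prescribed measures with invariant sets

We turn to Theorem 2 and begin with existence. Let $(G,E)$ be the pair from Theorem 1, so $G$ acts through $\Gamma$, and let $A$ be a $\Gamma$-invariant measurable set. If $\sigma(E)=E\,\Delta\,D$ with $\sigma\in G$, then
$$\sigma(E\,\Delta\,A)=\sigma(E)\,\Delta\,A=(E\,\Delta\,A)\,\Delta\,D .$$
So $(G,E\,\Delta\,A)$ is again admissible, and since $E$ is null, $\mu(E\,\Delta\,A)=\mu(A)$ and $\mu(X\setminus(E\,\Delta\,A))=\mu(X\setminus A)$.

**Step 1: null and conull sets.** On every listed space, $A=\emptyset$ and $A=X$ give null and conull examples. This is the occurrence part of (a) and the pairs $(0,\infty)$, $(\infty,0)$ of (c).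

**Step 2: all values on $S^n,L^n$, $n\ge4$.** We look for a nonconstant, even, $\Gamma$-invariant polynomial $f$ on $S(V)$, with $V$ as in Lemma 4. If $n+1\ge6$, then $V=V'\oplus V''$ with nonzero invariant summands, and we let $f(v)=|v'|^2$, where $v'$ is the component of $v$ in $V'$; it takes the values $0$ and $1$. If $n+1=5$, then $V=V_5$ and we let $f(M)=(\det M)^2$; it is $0$ at $\mathrm{diag}(1,-1,0)/\sqrt2$ and nonzero at $\mathrm{diag}(1,1,-2)/\sqrt6$. In both cases $f$ is analytic and nonconstant on a connected sphere, so its level sets are null, and it descends to $L^n$. Hence $t\mapsto\mu(\{f\le t\})$ is continuous. It is $0$ for $t<0$ and $\mu(X)$ for large $t$, so it takes every value $c\in[0,\mu(X)]$. With $A=\{f\le t\}$ this proves (b).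

**Step 3: the pair $(\infty,\infty)$.** For $\mathbf R^n$, $n\ge4$, let $A=\{x_4>0\}$; for $H^n$, $n\ge3$, let $A=\{x_3>0\}$. These sets are $\Gamma$-invariant. Changing the sign of $x_4$, respectively $x_3$, is an isometry that exchanges $A$ with $X\setminus A$ up to a null set. As $\mu(X)=\infty$, both sets have infinite measure.

## The group that preserves $E$ up to null sets

For the restrictions in (a) and (c), let $(G,E)$ be *any* admissible pair on a listed space. Put
$$H=\{g\in G:gE\,\Delta\,E\text{ is countable}\},\qquad K=\{g\in\mathrm{Isom}(X):\mu(gE\,\Delta\,E)=0\}.$$

**Lemma 9.** (i) $H$ is an uncountable subgroup of $G$. Every finite-index subgroup of $H$ is a nonabelian free group and fixes no point of $X$; no finite-index subgroup of $H$ is solvable. (ii) $K$ is a closed subgroup of $\mathrm{Isom}(X)$ containing $H$, and any closed subgroup of $\mathrm{Isom}(X)$ that contains $H$ has positive dimension.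

*Proof.* (i) $H$ is a subgroup because $ghE\,\Delta\,E\subseteq g(hE\,\Delta\,E)\cup(gE\,\Delta\,E)$ and $g^{-1}E\,\Delta\,E=g^{-1}(E\,\Delta\,gE)$. For each $x\in X$ some $h\in G$ has $hE\,\Delta\,E=\{x\}$; different $x$ give different $h\in H$, so $H$ is uncountable. A finite-index subgroup $H_1$ is uncountable, and it is free by Nielsen–Schreier. It is not abelian, as abelian subgroups of free groups are cyclic, hence countable. A nonabelian free group is not solvable. If $H_1$ fixed a point, local commutativity would make it commutative.

(ii) $K$ is a subgroup by the same inclusions, and $H\subseteq K$ because countable sets are null. It is closed because $g\mapsto1_{gE}$ is continuous into $L^1_{loc}(X)$. To see this, let $g_j\to g$ in $\mathrm{Isom}(X)$, let $B$ be a ball and $B'$ a ball containing $g^{-1}B$ and all $g_j^{-1}B$. Given $\varepsilon>0$, choose a continuous compactly supported $\varphi$ with $\int_{B'}|1_E-\varphi|\,d\mu<\varepsilon$. Then $\int_B|1_{g_jE}-\varphi\circ g_j^{-1}|\,d\mu=\int_{g_j^{-1}B}|1_E-\varphi|\,d\mu<\varepsilon$, and the same holds for $g$, while $\varphi\circ g_j^{-1}\to\varphi\circ g^{-1}$ uniformly on $B$. So $\limsup_j\int_B|1_{g_jE}-1_{gE}|\,d\mu\le2\varepsilon$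 for every $\varepsilon$. Finally, a closed subgroup of the Lie group $\mathrm{Isom}(X)$ is a second countable Lie group. If it had dimension $0$ it would be countable, and it could not contain $H$. $\square$

**Lemma 10.** If $K$ is transitive on $X$, then $E$ is null or conull.

*Proof.* For $g\in K$ and $r>0$ we have $\mu(E\cap B(gx,r))=\mu(gE\cap gB(x,r))=\mu(E\cap B(x,r))$, so the density of $E$ at $gx$ exists and equals $\delta$ if and only if this holds at $x$. If $\mu(E)>0$, then by Lebesgue's density theorem $E$ has density $1$ at some point, hence at every point of $X$. But $E$ has density $0$ at almost every point of $X\setminus E$, so $\mu(X\setminus E)=0$. $\square$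

## Transitivity in low dimensions: Theorem 2(a)

By Lemma 10 we only have to show that $K$ is transitive in each of the six cases. Noncommutativity of finite-index subgroups of $H$, together with local commutativity, is the only tool.

**Step 1: $S^2$ and $L^2$.** Here $G\le SO(3)$; for $L^2$ note that $\mathrm{Isom}(L^2)=O(3)/\{\pm1\}\cong SO(3)$. The closed group $K\cap SO(3)$ contains $H$. If it were proper, Lemma 3 would give $H$ a finite-index subgroup that is trivial or abelian, contrary to Lemma 9. So $K\supseteq SO(3)$, which is transitive.

**Step 2: $H^2$.** Now $G\le PSL(2,\mathbf R)$. Let $\mathfrak k$ be the Lie algebra of $K\cap PSL(2,\mathbf R)\supseteq H$. It is nonzero by Lemma 9 and invariant under $\mathrm{Ad}(H)$. We claim $\dim\mathfrak k=3$. Otherwise $\mathrm{Ad}(H)$ preserves a line $\mathbf R\xi$ in $sl_2(\mathbf R)$: the line $\mathfrak k$ itself, or, if $\dim\mathfrak k=2$, its orthogonal complement for the Killing form, which is invariant and nondegenerate. So $g\xi g^{-1}=\chi(g)\xi$ for $g\in H$. If $\det\xi\ne0$, taking determinants gives $\chi(g)=\pm1$, so a subgroup of index at most $2$ in $H$ commutes with the nonscalar matrix $\xi$;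 the $2\times2$ matrices commuting with $\xi$ are $\mathbf R[\xi]$, which is commutative, so this subgroup is abelian. If $\det\xi=0$, then $\xi$ is nilpotent and $H$ preserves the line $\ker\xi\subset\mathbf R^2$, so $H$ is conjugate into the upper triangular group and is solvable. Both contradict Lemma 9. So $\dim\mathfrak k=3$ and $K\supseteq PSL(2,\mathbf R)$, which is transitive.

**Step 3: $S^3$ and $L^3$.** $K$ is compact, so its identity component $K_0$ has finite index and $H_1=H\cap K_0$ is nonabelian free. The Lie algebra $\mathfrak k$ of $K$ lies in $so(4)=su(2)\oplus su(2)$, where $(\xi,\eta)$ acts on the quaternions by $x\mapsto\xi x-x\eta$. As the Lie algebra of a compact group, $\mathfrak k=\mathfrak z\oplus\mathfrak l$ with $\mathfrak z$ the center and $\mathfrak l=[\mathfrak k,\mathfrak k]$ semisimple. If $\mathfrak l=0$, the connected group $K_0$ would be abelian, but it contains $H_1$; so $\mathfrak l\ne0$.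

The kernel of each coordinate projection on $\mathfrak l$ is an ideal of $\mathfrak l$, hence semisimple, and it is a subalgebra of a factor $su(2)$. So it is $0$ or that full factor. If it is a full factor for one of the projections, $K_0$ contains (the images of) all left or all right multiplications by unit quaternions, and $K$ is transitive on $S^3$, respectively $L^3$.

Otherwise both projections are injective on $\mathfrak l$. Their images are nonzero semisimple subalgebras of $su(2)$, so all of $su(2)$, and $\mathfrak l=\{(\xi,\varphi\xi)\}$ with $\varphi\in\mathrm{Aut}(su(2))$. An automorphism of $(\mathbf R^3,\times)$ preserves the Killing form, hence is orthogonal, and it preserves the cross product, hence has determinant $1$. So it is a rotation, i.e. $\varphi\xi=u\xi u^{-1}$ for a unit quaternion $u$. An element of $so(4)$ that commutes with $\mathfrak l$ has both components central in $su(2)$, so it is $0$; thus $\mathfrak z=0$ and $\mathfrak k=\mathfrak l$. But $\xi u^{-1}-u^{-1}(u\xi u^{-1})=0$, so $\mathfrak k$ annihilates the vector $u^{-1}$, and the connected group $K_0$ fixes the point $u^{-1}$ of $S^3$, respectively its class in $L^3$. Then $H_1$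 fixes a point, contradicting Lemma 9.

**Step 4: $\mathbf R^3$.** Let $K^+\supseteq H$ be the orientation-preserving part of $K$, and $\pi:\mathrm{Isom}^+(\mathbf R^3)\to SO(3)$ the rotation part.

*$\pi$ is injective on $H$.* The group $H\cap\ker\pi$ consists of translations, so it is an abelian normal subgroup of $H$, hence cyclic, say $\langle a\rangle$. Suppose $a\ne1$. For $h\in H$, $hah^{-1}$ generates $\langle a\rangle$, so $hah^{-1}=a^{\pm1}$ and $h^2$ commutes with $a$. So all squares of elements of $H$ lie in the cyclic centralizer of $a$ and commute with each other. By Lemma 2, $H$ is abelian, a contradiction.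

So $\pi(H)\cong H$ is nonabelian free and, by Lemma 3 applied to its closure as in Step 1, dense in $SO(3)$. Let $T\subseteq\mathbf R^3$ be the closed group of translations in $K$. Conjugating the translation by $t$ with $h\in H$ gives the translation by $\pi(h)t$, so $T$ is invariant under $\pi(H)$ and, being closed, under $SO(3)$. If $0\ne t\in T$, then $T$ contains the sphere of radius $|t|$, hence all differences of its points, i.e. all vectors of length at most $2|t|$, and so $T=\mathbf R^3$ and $K$ is transitive.

Suppose now $T=0$. Let $\mathfrak k$ be the Lie algebra of $K^+$; it is nonzero by Lemma 9. The kernel of $d\pi$ on $\mathfrak k$ is the Lie algebra of $T$, which is $0$. The subspace $d\pi(\mathfrak k)\subseteq so(3)$ is invariant under $\mathrm{Ad}\,\pi(H)$, hence under $\mathrm{Ad}\,SO(3)$. As $SO(3)$ acts irreducibly on $so(3)\cong\mathbf R^3$, $d\pi(\mathfrak k)=so(3)$. So the identity component $K_0$ of $K^+$ is a connected group with Lie algebra $su(2)$, hence a quotient of $SU(2)$, hence compact, and $\pi(K_0)=SO(3)$. A compact group of isometries of $\mathbf R^3$ fixes a point (average an orbit). The fixed point $p$ of $K_0$ is unique, because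 the difference of two fixed points is a vector fixed by $SO(3)$. Every $h\in H\subseteq K^+$ normalizes $K_0$, so $hp$ is fixed by $K_0$ and $hp=p$. Thus $H$ fixes $p$, contradicting Lemma 9. So $T=0$ is impossible.

With Lemma 10 and Step 1 of the existence part, (a) is proved.

## No finite positive measure in $H^n$ and $\mathbf R^n$: Theorem 2(c)

Transitivity of $K$ fails in general here: for the sets built from $A=\{x_4>0\}$ or $\{x_3>0\}$, $E$ is neither null nor conull, so by Lemma 10 $K$ is not transitive. What survives is that $K$ cannot be compact. The argument works on all $H^n$ $(n\ge2)$ and $\mathbf R^n$ $(n\ge3)$.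

**Step 1: finite positive measure would make $K$ compact.** Suppose $0<\mu(E)<\infty$. Fix $o\in X$ and a closed ball $C$ of radius $r$ around $o$ with $\mu(E\cap C)>\mu(E)/2$. For each $R$ the set $\{g\in\mathrm{Isom}(X):d(o,go)\le R\}$ is compact, where $d$ now denotes distance in $X$. So if the closed group $K$ were not compact, some $g\in K$ would have $d(o,go)>2r$, hence $gC\cap C=\emptyset$. But $\mu(E\cap gC)=\mu(gE\cap gC)=\mu(E\cap C)>\mu(E)/2$, and $C,gC$ are disjoint, so $\mu(E)>\mu(E)$, a contradiction.

**Step 2: compactness of $K$ is impossible.** A compact group of isometries of $H^n$ or $\mathbf R^n$ fixes the center of the unique smallest ball containing an orbit (Cartan's fixed point theorem). So $H\subseteq K$ would fix a point, contradicting Lemma 9. Hence $\mu(E)\in\{0,\infty\}$.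

**Step 3: the complement.** From $\sigma(E)=E\,\Delta\,D$ we get $\sigma(X\setminus E)=(X\setminus E)\,\Delta\,D$, so $(G,X\setminus E)$ is admissible too, and $\mu(X\setminus E)\in\{0,\infty\}$. As $\mu(X)=\infty$, only $(0,\infty)$, $(\infty,0)$ and $(\infty,\infty)$ remain. For $H^n$ $(n\ge3)$ and $\mathbf R^n$ $(n\ge4)$ all three occur, by Steps 1 and 3 of the existence part. $\blacksquare$
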